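\title{Banach spaces with separable dual as subspaces of spaces with very few operators}

\begin{abstract}
A Banach space has very few operators if every bounded operator on it is a scalar multiple of the identity plus a compact operator. We prove that a Banach space $Y$ with separable dual embeds isomorphically in an infinite-dimensional separable space with very few operators if and only if $Y$ has no subspace isomorphic to $c_0$, and that the larger space can be taken with separable dual. The space is a pullback of two spaces: a superspace $Q$ of $Y$ from which every operator into a space without $c_0$ is compact, and a space of Bourgain--Delbaen type over $Q/Y$ whose norm is governed by a Schreier family that measures how far $Y$ is from containing $c_0$.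
\end{abstract}

\section{Introduction}\label{sec:intro}

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$, \emph{operator} means bounded linear operator, and \emph{subspace} means closed linear subspace. On every Banach space $X$ there are the operators $\lambda I+K$ with $\lambda\in\mathbb K$ and $K$ compact. We say that $X$ has \emph{very few operators}, or the \emph{scalar-plus-compact property}, if there are no others. In finite dimension the property is empty, and throughout this paper a space with very few operators is understood to be infinite-dimensional and separable.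

Argyros and Haydon showed that there is a separable $\mathcal L_\infty$ space of Bourgain--Delbaen type, with dual isomorphic to $\ell_1$, that has very few operators. Which spaces $Y$ are subspaces of a space with very few operators? That $Y$ itself has many operators is no obstruction, because operators on $Y$ need not extend to the larger space. In fact every separable super-reflexive space, in particular separable Hilbert space, embeds in a Bourgain--Delbaen space with very few operators, and Argyros, Haydon and Raikoftsalis showed that there is such a space containing $\ell_1$. (None of these three results is used below.) An obstruction has to come from operators that extend to \emph{every} separable superspace. Sobczyk's theorem, which says that a subspace isomorphic to $c_0$ of a separable Banach space is the range of a bounded projection, supplies such operators. Call a space \emph{$c_0$-free} if it has no subspace isomorphic to $c_0$.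

\begin{proposition}\label{prop:necessity}
A space with very few operators is $c_0$-free, and so are all its subspaces.
\end{proposition}

\begin{proof}
Suppose the separable space $X$ contains a copy of $c_0$. Compose a projection of $X$ onto this copy with the projection of $c_0$ onto its even coordinates. The result is a projection $R$ on $X$ whose range and kernel are both infinite-dimensional. Suppose $R=\lambda I+K$ with $K$ compact. The operator $R$ is the identity on its infinite-dimensional range, so it is not compact and $\lambda\ne0$. On $\ker R$ we have $x=-\lambda^{-1}Kx$, so the identity of $\ker R$ is compact and $\ker R$ is finite-dimensional, a contradiction.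
\end{proof}

The conjecture stated in \cite{survey} is that ``for spaces $Y$ with separable dual, the only obstruction to embeddability in a space with very few operators is the existence of a subspace of $Y$ isomorphic to $c_0$.'' We prove it.

\begin{theorem}\label{thm:main}
Let $Y$ be a Banach space with $Y^*$ separable. Then $Y$ embeds isomorphically into an infinite-dimensional separable Banach space with very few operators if and only if $Y$ is $c_0$-free.
\end{theorem}

\begin{theorem}\label{thm:dual}
For a Banach space $Y$ the following are equivalent: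
\begin{enumerate}
\item[(a)] $Y^*$ is separable and $Y$ is $c_0$-free;
\item[(b)] $Y$ embeds in a space with very few operators whose dual is separable.
\end{enumerate}
\end{theorem}

\subsection*{The plan of the proof}
Let $Y$ be $c_0$-free with separable dual. We have no control over the operators on $Y$, so the construction is arranged in such a way that they never have to be analyzed. The space $X$ sits in a diagram with exact rows and columns,
\[
\begin{array}{ccccc}
 & & N & = & N\\
 & & \downarrow & & \downarrow\\
Y & \longrightarrow & X & \longrightarrow & D\\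
\| & & \downarrow & & \downarrow\\
Y & \longrightarrow & Q & \longrightarrow & C
\end{array}
\]
in which $C=Q/Y=D/N$ and $X$ is the pullback of $Q$ and $D$ over $C$. The pieces have the following properties.
\begin{enumerate}
\item[(A)] Every operator from $Q$ into a $c_0$-free space is compact (Section~\ref{sec:Q}). Separability of $Y^*$ is needed for this.
\item[(B)] $D$ is $c_0$-free (Section~\ref{sec:even}). Since $Y$ is $c_0$-free as well, so is $X$.
\item[(C)] There is a class of \emph{good} sequences $(x_k)$ in $N$ such that an operator on $N$ that sends good sequences to null sequences is compact (Section~\ref{sec:good}); every operator $N\to D$ is asymptotically a fixed scalar on good sequences (Section~\ref{sec:odd}); and good sequences satisfy the upper estimate of the $c_0$-basis on the sets of a Schreier family $\mathcal S_\alpha$, where $\alpha$ is chosen so large that no sequence in $Y$ that is bounded away from zero does so (Sections~\ref{sec:schreier} and~\ref{sec:good}).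
\end{enumerate}
Given $T\colon X\to X$, property (C) shows that for some $\lambda$ the operator $T-\lambda I$ maps good sequences close to $Y$, hence to zero, so that it is compact on $N$. After a compact correction it vanishes on $N$ and factors through $Q$, and then (A) and (B) finish the proof (Section~\ref{sec:final}). Properties (B) and (C) pull against each other: good sequences must look like the $c_0$-basis on very many finite sets, while $D\supset N$ must not contain $c_0$. Section~\ref{sec:model} shows on a small model how the two demands coexist.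

\section{Conventions and tools}\label{sec:tools}

We write $\mathbb N=\{1,2,\dots\}$ and $B_Z$ for the closed unit ball of $Z$. The sum $Z\oplus_\infty W$ carries the maximum norm, and $(\bigoplus Z_n)_{c_0}$ is the space of norm-null sequences $(z_n)$, $z_n\in Z_n$, with the supremum norm; its dual is $(\bigoplus Z_n^*)_{\ell_1}$. For sets of integers $F<G$ means $\max F<\min G$ (this is taken to hold if one of them is empty), and sets are \emph{successive} if $F_1<F_2<\cdots$. For numbers $\lambda_r$ and a finite index set $R$ we put $\lambda(R)=\sum_{r\in R}\lambda_r$. We use the following standard facts.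
\begin{enumerate}
\item[(F1)] (Bessaga--Pe{\l}czy\'nski.) If $\inf_k\|z_k\|>0$ and $\sup\|\sum_{k\in F}\pm z_k\|<\infty$, the supremum being over all finite $F$ and all signs, then a subsequence of $(z_k)$ is equivalent to the unit vector basis of $c_0$.
\item[(F2)] (Pe{\l}czy\'nski.) An operator on a space $C(K)$ that is not an isomorphism on any subspace isomorphic to $c_0$ is weakly compact. An operator is weakly compact, or compact, if and only if its adjoint is.
\item[(F3)] (Schur property.) For countable $M$, weakly convergent sequences in $\ell_1(M)$ converge in norm, so weakly compact subsets of $\ell_1(M)$ are norm compact.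
\item[(F4)] (Ramsey.) If the pairs from an infinite set $L\subset\mathbb N$ are colored with two colors, there is an infinite $L'\subset L$ all of whose pairs have the same color.
\item[(F5)] If $p\colon X\to D$ is onto, there is $c$ with $\operatorname{dist}(x,\ker p)\le c\|px\|$, and every operator on $X$ that vanishes on $\ker p$ has the form $Bp$ with $B$ an operator on $D$. An operator $p$ is onto as soon as every element $d$ of a dense linear subspace of $D$ has a preimage of norm at most $2\|d\|$.
\item[(F6)] If $Z\subset X$ and both $Z^*$ and $(X/Z)^*$ are separable, then $X^*$ is separable, because $Z^\perp=(X/Z)^*$ and $X^*/Z^\perp=Z^*$.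
\item[(F7)] (Hahn--Banach.) For a subspace $E\subset X$ and $v\in X$ there is $f\in B_{X^*}$ with $f|_E=0$ and $f(v)=\operatorname{dist}(v,E)$.
\item[(F8)] A bounded pointwise null sequence in $C(K)$ is weakly null, and a weakly null sequence has convex combinations of arbitrarily small norm (Mazur).
\end{enumerate}

\begin{lemma}\label{lem:CM}
If $M$ is a countable compact metrizable space and $Z$ is $c_0$-free, every operator $T\colon C(M)\to Z$ is compact.
\end{lemma}

\begin{proof}
By (F2), $T$ and $T^*$ are weakly compact. Measures on a countable space are sums of point masses, so $T^*$ takes values in $C(M)^*=\ell_1(M)$. By (F3) $T^*$ is compact, and so is $T$.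
\end{proof}

\begin{lemma}\label{lem:three}
If $p\colon X\to D$ is onto and both $D$ and $\ker p$ are $c_0$-free, then $X$ is $c_0$-free.
\end{lemma}

\begin{proof}
Let $(e_i)\subset X$ be equivalent to the $c_0$-basis; then $\delta=\inf\|e_i\|>0$ and the sums $\sum_{F}\pm e_i$ are bounded. If $pe_i\not\to0$, then (F1) applied to a subsequence of $(pe_i)$ gives a copy of $c_0$ in $D$. So $pe_i\to0$, and by (F5) we may pass to a subsequence and find $y_i\in\ker p$ with $\|e_i-y_i\|\le\min(2^{-i},\delta/2)$. Then (F1) applies to $(y_i)$ and gives a copy of $c_0$ in $\ker p$.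
\end{proof}

Two elementary inequalities carry all the norm estimates.

\begin{lemma}[Counting]\label{lem:count}
Let $B_1<\dots<B_n$ and $H_1<\dots<H_m$ be sets of integers such that each $H_u$ meets $\bigcup_lB_l$. Then $\sum_{u}|\{l:H_u\cap B_l\ne\emptyset\}|\le n+m-1$.
\end{lemma}

\begin{proof}
Let $\Lambda_u=\{l:H_u\cap B_l\neq\emptyset\}$. If $l\in\Lambda_u$ and $l'\in\Lambda_{u+1}$, an element of $B_l$ is smaller than an element of $B_{l'}$, so $l\le l'$. Thus $\max\Lambda_u\le\min\Lambda_{u+1}$, and the sets $\Lambda_u\setminus\{\max\Lambda_u\}$ $(u<m)$ and $\Lambda_m$ are disjoint subsets of $\{1,\dots,n\}$.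
\end{proof}

\begin{lemma}[H\"older]\label{lem:holder}
Let $0<\varepsilon<1$, $0\le\mu_l\le M$, $\sum\mu_l\le\Theta$, $d_l\ge0$, $\sum d_l\le d$. Then $\sum\mu_ld_l^{\,\varepsilon}\le M^\varepsilon\Theta^{1-\varepsilon}d^{\,\varepsilon}$.
\end{lemma}

\begin{proof}
Write $\mu_ld_l^{\,\varepsilon}=\mu_l^{1-\varepsilon}(\mu_ld_l)^\varepsilon$ and apply H\"older's inequality with exponents $1/(1-\varepsilon)$ and $1/\varepsilon$.
\end{proof}

\section{Parameters and a model}\label{sec:model}

\subsection*{The parameters}
The following numbers are fixed for the whole paper. Let $\varepsilon_j=\frac12-\frac1{j+3}$ for $j\ge1$; these increase strictly and stay below $\frac12$. Choose inductively integers $n_j,m_j\ge1$ such that, with $\theta_j=n_j/m_j$,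
\begin{enumerate}
\item[(P1)] $m_1\ge32$ and $m_{j+1}\ge2^{j+20}n_j^3$;
\item[(P2)] $2^jn_j^{\varepsilon_j}\le\theta_j\le n_j^{\varepsilon_{j+1}}/100$.
\end{enumerate}
This is possible: with $e=(\varepsilon_j+\varepsilon_{j+1})/2$ and $m_j=\lfloor n_j^{1-e}\rfloor$ we have $n_j^{e}\le\theta_j\le2n_j^{e}$, and both conditions hold when $n_j$ is large. Since $\theta_j\ge2^j$, we have $m_j<n_j<m_{j+1}$. Three consequences are used constantly:
\begin{enumerate}
\item[(P3)] $\theta_h\le2^{-j}\theta_j$ for $h<j$, because $\theta_{j-1}\le n_{j-1}^{\varepsilon_j}\le n_j^{\varepsilon_j}\le2^{-j}\theta_j$ and so $(\theta_j)$ increases;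
\item[(P4)] $m_h^{-\varepsilon}\theta_h^{1-\varepsilon}=\theta_hn_h^{-\varepsilon}\le\frac1{100}$ for $\varepsilon\ge\varepsilon_{h+1}$;
\item[(P5)] $m_h\ge2^{h+19}n_j^3$ for $h>j$.
\end{enumerate}

\subsection*{The model}
Let $\mathcal S_1$ consist of $\emptyset$ and the finite sets $F\subset\mathbb N$ with $|F|\le\min F$; subsets of members are members. A \emph{functional of type $j$} is a finitely supported $\lambda\colon\mathbb N\to[0,\infty)$ with $\lambda(R)\le2/m_j$ for all $R\in\mathcal S_1$ and total mass at most $\theta_j$. On finitely supported sequences $x$ let $\|x\|$ be the maximum of $\|x\|_\infty$ and the supremum of $\sum_p\lambda_p|x(p)|$ over all functionals of all types. Let $Z_0$ be the completion and $(e_p)$ the unit vectors.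

\emph{The basis looks like $c_0$ on $\mathcal S_1$.} For $F\in\mathcal S_1$ we have $\|\sum_{p\in F}\pm e_p\|=1$, since functionals give at most $2/m_1$. Consequently every operator $S$ from $Z_0$ into a Hilbert space has $Se_p\to0$. Indeed, if $\|Se_p\|\ge\delta$ for infinitely many $p$, take $F\in\mathcal S_1$ of size $s$ among these $p$; the average of $\|\sum_F\pm Se_p\|^2$ over all signs equals $\sum_F\|Se_p\|^2\ge s\delta^2$ and is at most $\|S\|^2$, which fails for large $s$.

\emph{No subsequence of the basis is equivalent to the $c_0$-basis.} In an infinite set $L$ choose $\tau_1<\tau_2<\cdots$ with $|\tau_l|=k_l\le\min\tau_l$ and $k_l\ge2^l\max\tau_{l-1}$ for $l\ge2$, and put $w_p=1/k_l$ on $\tau_l$ and $w_p=0$ off $\bigcup\tau_l$. Each $\tau_l$ is in $\mathcal S_1$ and has $w$-mass $1$. Every $R\in\mathcal S_1$ has $w$-mass at most $2$: we may assume $\emptyset\ne R\subset\bigcup\tau_l$, with $\min R\in\tau_{l_0}$; then $\tau_{l_0}$ contributes at most $1$, and for $l>l_0$ we have $|R|\le\max\tau_{l-1}$, so $\tau_l$ contributes at most $2^{-l}$. Hence $w/m_j$ restricted to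 $\tau_1\cup\dots\cup\tau_{n_j}$ is a functional of type $j$, and it takes the value $\theta_j$ on $x=\sum_{l\le n_j}\sum_{p\in\tau_l}e_p$. As $\theta_j\to\infty$, the sums of the $e_p$, $p\in L$, are unbounded.

\emph{The vector $x$ remembers its type.} A functional of type $h$ gives $x$ at most $\min(\theta_h,2n_j/m_h)$. So $\|x\|=\theta_j$, and the normalized vector $z=x/\theta_j$ receives at most $2^{-j}$ from coordinates, from types $h<j$ by (P3), and from types $h>j$ by (P5). If $z_1,\dots,z_b$ are such vectors with distinct types $j_i\ge\varrho$, a functional whose type is none of the $j_i$ gives $\sum_iz_i$ at most $\sum_i2^{-j_i}\le2^{1-\varrho}$.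

The last observation is the source of rigidity. Suppose an operator $T$ keeps $Tx_k$ far from $\mathbb Kx_k$. Choose functionals $g_t$ that kill $x_{k_t}$ and are large on $Tx_{k_t}$, and average them with the weights of type $j$. The result $\eta$ almost kills the normalized sum $z$ and is large on $Tz$. Repeat this with distinct types $j_1,j_2,\dots$ and average the $\eta_i$ with weights of a much smaller type $J$: this functional gives about $\theta_J$ on $T\sum z_i$. If every average of type $J$ were allowed, the functionals norming the $z_i$ could be averaged too, and $\sum z_i$ would be just as large. So for odd $J$ we allow only averages in which the type of each term is an injective code of the preceding terms. An average that departs from $(\eta_i)$ then uses types outside $\{j_i\}$ from the second step after the departure, and these terms contribute at most $\theta_J2^{1-\varrho}\le 2$ once $2^\varrho\ge\theta_J$. Thus $\|\sum z_i\|$ is much smaller than $\theta_J$, and $T$ cannot be bounded.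

The actual construction differs from the model in four ways. The family $\mathcal S_1$, which suffices for Hilbert space, is replaced by a family $\mathcal S_\alpha$ adapted to $Y$. The positions $p$ cannot be fixed in advance, so the weights $w$ must be produced online. The coordinates $x(p)$ are replaced by arbitrary functionals built earlier, so that all suitably separated sequences, and not only the basis, are prevented from spanning $c_0$. Finally, the space is built over $C$ as a space of bounded functions with uniformly bounded finite-rank extension operators. The third change has a price. A functional of type $h$ may cut a sum of $n$ blocks into $n_h$ groups, give each the weight $1/m_h$, and act on each group by another such functional. The recursion $M(n)=\theta_hM(n/n_h)$ is solved by $n^e$ with $e=\log\theta_h/\log n_h$, and (P2) places $e$ between $\varepsilon_h$ and $\varepsilon_{h+1}$. This is why terms $n^{\varepsilon_j}$ appear in the estimates, and the left half of (P2) makes them negligible against $\theta_j$.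

\medskip
\emph{From now on $Y$ is a fixed $c_0$-free Banach space with $Y^*$ separable.} In particular $Y$ is separable.

\section{Schreier families and online averages}\label{sec:schreier}

\subsection*{The families}
For countable ordinals $\beta$ define families $\mathcal S_\beta$ of finite subsets of $\mathbb N$. Let $\mathcal S_0$ consist of $\emptyset$ and the singletons. Let $\mathcal S_{\beta+1}$ consist of $\emptyset$ and the sets $F_1\cup\dots\cup F_s$ with $F_1<\dots<F_s$ nonempty members of $\mathcal S_\beta$ and $s\le\min F_1$. For a limit ordinal $\beta$ fix a strictly increasing sequence $\beta_n$ with supremum $\beta$, and let $\mathcal S_\beta$ consist of $\emptyset$ and the sets $F$ such that $F\in\mathcal S_{\beta_n}$ for some $n\le\min F$. For a family $\mathcal G$ let $\mathcal G^{(n)}$ be the family of unions of at most $n$ successive members of $\mathcal G$.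

A family is \emph{hereditary} if it contains the subsets of its members; \emph{spreading} if with $\{a_1<\dots<a_s\}$ it contains every $\{b_1<\dots<b_s\}$ with $b_i\ge a_i$; and \emph{compact} if no infinite set has all its finite initial segments in the family.

A \emph{tree} is a set of finite sequences closed under initial segments; it is \emph{well-founded} if it has no infinite branch. In a well-founded tree define ordinals $\operatorname{ht}(s)=\sup\{\operatorname{ht}(t)+1:t\text{ properly extends }s\}$; the \emph{height} of the tree is $\operatorname{ht}(\emptyset)$. A countable well-founded tree has countable height, since countable suprema of countable ordinals are countable. If a map $\Phi$ between well-founded trees preserves proper extension, induction gives $\operatorname{ht}(s)\le\operatorname{ht}(\Phi(s))$, so the height of the first tree is at most that of the second. A compact hereditary family is a well-founded tree when sets are listed in increasing order.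

\begin{lemma}\label{lem:schreier}
Let $\beta<\omega_1$ and $n,k\in\mathbb N$.
\begin{enumerate}
\item[(a)] $\mathcal S_\beta$ and $\mathcal S_\beta^{(n)}$ contain the singletons and are hereditary and spreading.
\item[(b)] $\mathcal S_\beta$ and $\mathcal S_\beta^{(n)}$ are compact.
\item[(c)] If $\gamma\le\beta$, there is $k'$ such that every $F\in\mathcal S_\gamma$ with $F\subset[k',\infty)$ is in $\mathcal S_\beta$.
\item[(d)] The tree of members of $\mathcal S_\beta$ contained in $[k,\infty)$ has height at least $\beta$.
\end{enumerate}
\end{lemma}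

\begin{proof}
All parts are proved by induction on $\beta$.

(a) Passing to a subset or spreading does not increase the number of pieces in a decomposition and does not decrease the minimum, and each piece is replaced by a subset or a spread of itself. A singleton is obtained with $s=1$ or $n=1$ in the definition.

(b) First let $\mathcal G$ be hereditary and compact; we show that $\mathcal G^{(n)}$ is compact, by induction on $n$. Let $n\geq2$ and let $A$ be infinite with all initial segments in $\mathcal G^{(n)}$. The initial segments of $A$ that lie in $\mathcal G$ have a largest element $F$, by heredity and compactness. If $B\supset F$ is an initial segment of $A$ and $B=F_1\cup\dots\cup F_s$ with $s\le n$, then $F_1$ is an initial segment of $A$ in $\mathcal G$, so $F_1\subset F$ and $B\setminus F=\bigcup_{i\ge2}(F_i\setminus F)\in\mathcal G^{(n-1)}$. Thus all initial segments of $A\setminus F$ are in $\mathcal G^{(n-1)}$, contrary to the inductive hypothesis. Now let $A$ be infinite. If all initial segments of $A$ are in $\mathcal S_{\beta+1}$, they are in $\mathcal S_\beta^{(\min A)}$.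 If all are in $\mathcal S_\beta$ with $\beta$ a limit, then for some $n\le\min A$ infinitely many of them, hence by heredity all, are in $\mathcal S_{\beta_n}$. Both are impossible.

(c) The case $\gamma=\beta$ is trivial. For a successor use $\mathcal S_\beta\subset\mathcal S_{\beta+1}$ (take $s=1$). For a limit $\beta$ choose $n$ with $\gamma\le\beta_n$, and take $k'\ge n$ that works for the pair $\gamma,\beta_n$.

(d) Let $k'=\max(k,2)$. If $F\in\mathcal S_\beta$ and $F\subset[k'+1,\infty)$, then $\{k'\}\cup F\in\mathcal S_{\beta+1}$. So $\operatorname{ht}(\{k'\})\ge\beta$ in the tree for $\beta+1$, whose height is therefore at least $\beta+1$. For a limit $\beta$ the tree contains the members of $\mathcal S_{\beta_n}$ contained in $[\max(k,n),\infty)$, for every $n$.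
\end{proof}

\subsection*{The distance from $Y$ to $c_0$}
By (F1), no sequence in $Y$ that is bounded away from zero has all its signed sums bounded. Because $Y$ is separable, a single countable ordinal already witnesses this for all sequences at once.

\begin{lemma}\label{lem:alpha}
There is $1\le\alpha<\omega_1$ such that no sequence $(y_k)\subset Y$ satisfies both $\inf\|y_k\|>0$ and $\sup\{\|\sum_{k\in F}\pm y_k\|:F\in\mathcal S_\alpha\}<\infty$.
\end{lemma}

\begin{proof}
Let $Y_0\subset Y$ be countable and dense, and let $\mathcal T_n$ be the tree of finite sequences $(d_1,\dots,d_s)$ in $Y_0$ with $\|d_i\|\ge1/n$ and $\|\sum_{i\in G}\pm d_i\|\le n$ for all $G\subset\{1,\dots,s\}$ and all signs. An infinite branch would give a copy of $c_0$ in $Y$ by (F1), so $\mathcal T_n$ is well-founded, and it is countable. Take a countable $\alpha\ge1$ larger than the heights of all $\mathcal T_n$. If $(y_k)$ had both properties, with $\delta=\inf\|y_k\|$, choose $d_k\in Y_0$ with $\|d_k-y_k\|\le\min(2^{-k},\delta/2)$. Since $\mathcal S_\alpha$ is hereditary, for large $n$ the map $F\mapsto(d_k)_{k\in F}$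 sends $\mathcal S_\alpha$ into $\mathcal T_n$, and it preserves proper extension. By Lemma~\ref{lem:schreier}(d) the height of $\mathcal T_n$ is at least $\alpha$, a contradiction.
\end{proof}

We fix this $\alpha$ and write $\mathcal S=\mathcal S_\alpha$. (For a Hilbert space $\alpha=1$ works, by the averaging over signs in Section~\ref{sec:model}.) By Lemma~\ref{lem:schreier}(c) there is $k_0$ such that
\begin{equation}\label{eq:k0}
\max(|F|,k_0)\le\min F\ \text{ implies }\ F\in\mathcal S .
\end{equation}

\subsection*{Online averages}
We need the analogue for $\mathcal S$ of the weights $w$ of the model. In the applications the integer $p_t$ is the rank of a node that can only be chosen after a vector has been approximated, so we control it from below and not otherwise. A \emph{rule} assigns to each finite sequence $p_1<\dots<p_{t-1}$ $(t\ge1$, $p_0=0)$ a weight $w_t\in(0,1]$, an integer $L_t>p_{t-1}$, and a decision whether a block ends with step $t$. A finite or infinite sequence $p_1<p_2<\cdots$ is a \emph{play} if $p_t\ge L_t$ for all $t$. In a play $L_t>p_{t-1}\ge L_{t-1}$. The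 decisions divide the steps into successive \emph{blocks} $\tau_1<\tau_2<\cdots$.

\begin{lemma}\label{lem:online}
For every $\beta<\omega_1$ there is a rule such that in every infinite play all blocks are finite and
\begin{enumerate}
\item[(a)] $\sum_{t\in\tau_l}w_t=1$ for all $l$;
\item[(b)] $\{L_t:t\in\tau_l\}\in\mathcal S_\beta$ for all $l$;
\item[(c)] $\sum_{t:\,p_t\in R}w_t\le2$ for all $R\in\mathcal S_\beta$.
\end{enumerate}
\end{lemma}

A finite play extends to an infinite one by $p_t=L_t$. Hence for such a rule (c) holds in finite plays, an unfinished block has weight at most $1$ and satisfies (b), and a play in which each $p_t$ is chosen after $w_t$ and $L_t$ are known completes any prescribed number of blocks in finitely many steps. By (b), heredity and spreading,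
\begin{equation}\label{eq:spread}
\sigma\subset\tau_l,\quad q_t\ge L_t\ (t\in\sigma),\quad q_t\text{ strictly increasing}\quad\Longrightarrow\quad\{q_t:t\in\sigma\}\in\mathcal S_\beta .
\end{equation}

\begin{proof}[Proof of Lemma~\ref{lem:online}]
Induction on $\beta$. For $\beta=0$ take $w_t=1$, $L_t=p_{t-1}+1$, and end a block at each step. In the two inductive steps let $r_l$ be the last integer played before block $l$, and $r_1=1$.

\emph{From $\beta$ to $\beta+1$.} Let $\mathcal R$ be a rule for $\mathcal S_\beta$ and $k_l=2^{l+2}r_l$. In block $l$ run $\mathcal R$ afresh, with the integers played inside block $l$ as its history, until it completes $k_l$ of its own blocks; put $w_t=w^{\mathcal R}_t/k_l$ and $L_t=\max(L_t^{\mathcal R},k_l,p_{t-1}+1)$. The integers played in block $l$ form a play for $\mathcal R$, so block $l$ ends, and its weight is $k_l\cdot\frac1{k_l}=1$. For (b), each $\mathcal R$-block contributes a member of $\mathcal S_\beta$ to $\{L_t:t\in\tau_l\}$ by \eqref{eq:spread} for $\mathcal R$, and there are $k_l\le\min_{t\in\tau_l}L_t$ of them. For (c), let $R\in\mathcal S_{\beta+1}$;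 by heredity we may assume $\emptyset\ne R\subset\{p_t\}$, with $\min R$ played in block $l_0$. Block $l_0$ contributes at most $1$ and earlier blocks nothing. For $l>l_0$, $R$ is a union of at most $\min R\le r_l$ members of $\mathcal S_\beta$, each of weight at most $2/k_l$ in block $l$; so block $l$ contributes at most $2^{-l-1}$. The total is at most $2$.

\emph{Limit $\beta$.} In block $l$ put $r=r_l$, $k=2^{l+2}$, and choose $k'$ by Lemma~\ref{lem:schreier}(c) so that for sets contained in $[k',\infty)$ membership in $\mathcal S_{\beta_n}$ for some $n\le r$ implies membership in $\mathcal S_{\beta_r}$, and membership in $\mathcal S_{\beta_r+1}$ implies membership in $\mathcal S_{\beta_{r+1}}$. Run the rule $\mathcal R$ for $\mathcal S_{\beta_r}$ afresh for $k$ of its blocks, with $w_t=w_t^{\mathcal R}/k$ and $L_t=\max(L^{\mathcal R}_t,k,k',r+1,p_{t-1}+1)$. Again the block ends and has weight $1$. The set $\{L_t:t\in\tau_l\}$ is a union of $k$ successive members of $\mathcal S_{\beta_r}$ with minimum at least $k$, so it is in $\mathcal S_{\beta_r+1}$, hence in $\mathcal S_{\beta_{r+1}}$;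 its minimum is at least $r+1$, so it is in $\mathcal S_\beta$. For (c) let $\emptyset\neq R\subset\{p_t\}$ be in $\mathcal S_\beta$, with $\min R$ played in block $l_0$, and let $l>l_0$. Then $R\in\mathcal S_{\beta_n}$ for some $n\le\min R\le r_l$. The part of $R$ played in block $l$ lies in $[k',\infty)$, so it is in $\mathcal S_{\beta_{r_l}}$ and has weight at most $2/k=2^{-l-1}$. The total is again at most $2$.
\end{proof}

From now on ``the rule'' is a fixed rule for $\mathcal S=\mathcal S_\alpha$.

\section{A superspace of $Y$ that forces compactness}\label{sec:Q}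

Lemma~\ref{lem:CM} gives spaces from which all operators into $c_0$-free spaces are compact. We show that $Y$ lies approximately inside such spaces, with any accuracy, and then glue the approximations together. The ball $(B_{Y^*},w^*)$ is compact metrizable, so it is the image of the Cantor set $\Omega$ under a continuous map $\chi$. Then $\hat y(s)=\chi(s)(y)$ defines an isometric embedding $y\mapsto\hat y$ of $Y$ onto a subspace $\hat Y$ of $C(\Omega)$. The pseudometric $d(s,t)=\|\chi(s)-\chi(t)\|$ satisfies $|\hat y(s)-\hat y(t)|\le d(s,t)\|y\|$, so on a set of small $d$-diameter all functions $\hat y$, $y\in B_Y$, are almost constant. We collapse such sets to points.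

\begin{lemma}\label{lem:fibers}
For each $\varepsilon>0$ there is a subspace $F\subset C(\Omega)$, isometric to $C(M)$ for a nonempty countable compact metrizable $M$, such that for every $y\in Y$ there is $v\in F$ with $\|\hat y-v\|\le2\varepsilon\|y\|$.
\end{lemma}

\begin{proof}
\emph{A derivation.} For closed $A\subset\Omega$ let $A'$ be $A$ minus the union of all relatively open subsets of $A$ of $d$-diameter at most $\varepsilon$. Put $A^{(0)}=A$, $A^{(\eta+1)}=(A^{(\eta)})'$, and take intersections at limit ordinals. If $A\ne\emptyset$ then $A'\ne A$: since $Y^*$ is norm separable, $\chi(A)$ is covered by countably many closed norm balls of radius $\varepsilon/2$; these are $w^*$-closed, so their preimages are closed and cover $A$, and by Baire's theorem one of them has nonempty interior in $A$. As $\Omega$ has a countable base, a decreasing transfinite sequence of closed sets is constant from a countable stage on. Hence for every closed $A$ there is a least $\zeta(A)<\omega_1$ with $A^{(\zeta(A))}=\emptyset$. If $H$ is clopen in $A$, a point of $H$ has a small neighborhood in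 $H$ exactly when it has one in $A$, so $H'=H\cap A'$, and by induction $H^{(\eta)}=H\cap A^{(\eta)}$.

\emph{Claim: for every nonempty closed $A\subset \Omega$ there is a continuous surjection $\pi\colon A\to M$ onto a countable compact metrizable space whose fibers have $d$-diameter at most $\varepsilon$.} We use induction on $\zeta(A)$. By compactness $\zeta(A)$ is a successor $\eta+1$. The set $B=A^{(\eta)}$ is nonempty and $B'=\emptyset$, so every point of $B$ has a relatively clopen neighborhood of $d$-diameter at most $\varepsilon$; a finite subcover, made disjoint, gives a partition of $B$ into nonempty compact sets $B_1,\dots,B_s$ of $d$-diameter at most $\varepsilon$. Disjoint compact subsets of $A$ are separated by disjoint clopen sets; adding the remainder to one of these we obtain a clopen partition $(A_i)$ of $A$ with $A_i\cap B=B_i$. The set $A_i\setminus B_i$ is open in $A$, hence a finite or countable disjoint union of nonempty clopen subsets $H_{i,n}$ of $A$. Since $H_{i,n}^{(\eta)}=H_{i,n}\cap B=\emptyset$, the inductive hypothesis gives maps $\pi_{i,n}\colon H_{i,n}\to M_{i,n}$.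 Let $M_i=\{b_i\}\cup\bigsqcup_nM_{i,n}$ be the one-point compactification of the disjoint union (with $b_i$ isolated if there are finitely many $n$), and $M=\bigsqcup_iM_i$. Let $\pi$ map $B_i$ to $b_i$ and agree with $\pi_{i,n}$ on $H_{i,n}$. It is continuous on the open sets $H_{i,n}$. It is continuous at points of $B_i$, because the complement in $M_i$ of an open neighborhood of $b_i$ is a compact subset of finitely many $M_{i,n}$, and its preimage is closed in $A$. The fibers are the $B_i$ and the fibers of the $\pi_{i,n}$.

\emph{Approximation.} Take $\pi\colon\Omega\to M$ from the claim and $F=\{f\circ\pi:f\in C(M)\}$. Let $y\ne0$, and for $m\in M$ choose $s_m\in\pi^{-1}(m)$. The compact set $\{s:|\hat y(s)-\hat y(s_m)|\ge2\varepsilon\|y\|\}$ misses $\pi^{-1}(m)$, so its image under $\pi$ is closed and misses $m$. In a countable metric space, balls around $m$ of all but countably many radii are clopen, so there is a clopen $U_m\ni m$ that misses this image. Cover $M$ by finitely many $U_m$, make them disjoint, and let $f$ equal $\hat y(s_m)$ on the piece contained in $U_m$. Then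 $f\in C(M)$ and $\|\hat y-f\circ\pi\|\le2\varepsilon\|y\|$.
\end{proof}

An operator $T$ on $C(\Omega)$ that is compact on $F$ maps $B_{\hat Y}$ within $2\varepsilon\|T\|$ of a compact set. So we want a space that contains $Y$ and approximating spaces $F_n$ for $\varepsilon\to0$, in the same relative position, and in which the $F_n$ are otherwise added in the sense of $c_0$, so that nothing else obstructs compactness.

\begin{proposition}\label{prop:Q}
There is a separable Banach space $Q$ that contains $Y$ isometrically, has separable dual, and is such that every operator from $Q$ into a $c_0$-free space is compact.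
\end{proposition}

\begin{proof}
\emph{Construction.} Let $\eta_n=2\cdot4^{-n}$, and let $F_n\cong C(M_n)$ be given by Lemma~\ref{lem:fibers} with $2\varepsilon=\eta_n$. Let $U_n$ be $Y\oplus F_n$ with the norm
\[
\|(y,v)\|_n=\max(\eta_n\|y\|,\|\hat y+v\|).
\]
It is equivalent to $\|y\|+\|v\|$, since $\|v\|\le\|\hat y+v\|+\|y\|$, and $\|(y,0)\|_n=\|y\|$. The map $\Psi_n(y,v)=\hat y+v$ from $U_n$ to $C(\Omega)$ has norm at most $1$ and sends $Y$ to $\hat Y$. Let $R_n=U_n/Y$, which is isomorphic to $F_n$, and let $\bar\Psi_n\colon R_n\to C(\Omega)/\hat Y$ be the induced map, of norm at most $1$. Put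
\[
Q=\Big\{(f,\rho)\in C(\Omega)\oplus_\infty\Big(\bigoplus R_n\Big)_{c_0}:\ f+\hat Y=\sum_n2^{-n}\bar\Psi_n\rho_n\Big\}.
\]
This is a closed subspace of a separable space. The map $(f,\rho)\mapsto\rho$ sends $Q$ onto $(\bigoplus R_n)_{c_0}$, and its kernel $\{(\hat y,0)\}$ is identified with $Y$. Each $R_n^*$ is isomorphic to $\ell_1(M_n)$, so $(Q/Y)^*\cong(\bigoplus R_n^*)_{\ell_1}$ is separable, and $Q^*$ is separable by (F6). Define $j_n\colon U_n\to Q$ by $j_n(u)=(2^{-n}\Psi_nu,\rho)$, where $\rho_n=u+Y$ and the other coordinates of $\rho$ vanish. Then $j_n(y,0)=2^{-n}y$, and for finite $G$ and $u_n\in U_n$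
\begin{equation}\label{eq:c0sum}
\Big\|\sum_{n\in G}j_n(u_n)\Big\|\le\max\Big(\sum_{n\in G}2^{-n}\|u_n\|_n,\ \max_{n\in G}\|u_n\|_n\Big)=\max_{n\in G}\|u_n\|_n .
\end{equation}

Let $T\colon Q\to Z$ with $Z$ $c_0$-free.

\emph{$T$ is compact on $Y$ and each $Tj_n$ is compact.} By Lemma~\ref{lem:CM}, $Tj_n$ is compact on $F_n$. For $y\in B_Y$ pick $v\in F_n$ with $\|\hat y-v\|\le\eta_n$. Then $\|v\|\le2$, $\|(y,-v)\|_n\le\eta_n$, and
\[
Ty=2^nTj_n(0,v)+2^nTj_n(y,-v).
\]
So $T(B_Y)$ lies within $2^n\eta_n\|T\|=2^{1-n}\|T\|$ of a relatively compact set, for every $n$; it is therefore totally bounded. The accuracy $4^{-n}$ was chosen to beat the factor $2^n$. Now $Tj_n$ is compact on both summands of $U_n$, hence compact.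

\emph{The tails are small.} Let $t_k$ be the supremum of $\|T\sum_{n\in G}j_n(u_n)\|$ over finite $G\subset(k,\infty)$ and $\|u_n\|_n\le2$. This sequence is nonincreasing. If $t_k>\delta>0$ for all $k$, there are successive finite sets $G_i$ and vectors $X_i=\sum_{n\in G_i}j_n(u_n)$ with $\|u_n\|_n\le2$ and $\|TX_i\|\ge\delta$. By \eqref{eq:c0sum}, $\|\sum_{i\in F}\pm X_i\|\le2$, so (F1) applied to $(TX_i)$ gives a copy of $c_0$ in $Z$. Hence $t_k\to0$.

\emph{Conclusion.} Given $(f,\rho)\in B_Q$, choose $u_n\in\rho_n$ with $\|u_n\|_n\le2\|\rho_n\|$. By \eqref{eq:c0sum} the series $\sum j_n(u_n)$ converges to a vector of norm at most $2$ with second coordinate $\rho$, so $(f,\rho)=y+\sum_nj_n(u_n)$ with $y\in3B_Y$. Thus $T(B_Q)$ lies within $t_k$ of the relatively compact set $3T(B_Y)+\sum_{n\le k}2Tj_n(B_{U_n})$, for every $k$.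
\end{proof}

\begin{remark}
(a) The proposition fails for $Y=\ell_1$, whose dual is not separable. The map sending the unit vectors to the Rademacher functions in $L_\infty[0,1]$ extends to any superspace of $\ell_1$, because $L_\infty[0,1]$ is injective; followed by the inclusion into the $c_0$-free space $L_2[0,1]$, it sends the unit vectors to an orthonormal sequence and is not compact.

(b) $Q$ itself contains $c_0$: choose $u_n\in U_n$ with $\|u_n+Y\|=1$ and $\|u_n\|_n\le2$; then $\|j_n(u_n)\|\ge1$, and \eqref{eq:c0sum} and (F1) apply. The rest of the construction removes the copies of $c_0$ while keeping $Q$ as a quotient.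
\end{remark}

Let $C=Q/Y$ with quotient map $\pi_Q$, and fix finite-dimensional subspaces $\{0\}=C_0\subset C_1\subset\cdots$ with dense union in $C$. From here on only the separability of $C$ matters.

\section{The spaces $D$ and $N$}\label{sec:nodes}

An element of $D$ is a pair consisting of a vector of $C$ and a bounded function on a countable set $\Gamma$ of \emph{nodes}. The nodes are created in finite layers. A vector is prescribed freely on finitely many layers, and its values on later nodes are computed by a formula stored in the node. A node extends a previous node by one term $\lambda g$, so that a chain of nodes represents a weighted sum $\sum\lambda_rg_r$, the analogue of a functional in the model.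

\subsection*{Form of the nodes}
We define finite sets $\Delta_1,\Delta_2,\dots$ recursively and put $\Gamma_n=\bigcup_{i\le n}\Delta_i$, $\Gamma_0=\emptyset$, $\Gamma=\bigcup_n\Gamma_n$, and $V_n=C_n\oplus_\infty\ell_\infty(\Gamma_n)$, so $V_0=\{0\}$. The elements of $\Delta_n$, the nodes of \emph{rank} $n$, are tuples
\[
\gamma=(n,j,\xi,\lambda,g),
\]
where $j\in\{1,\dots,n\}$ is the \emph{type}; the \emph{predecessor} $\xi$ is either a node in $\Gamma_{n-1}$ of the same type $j$ or the symbol $\star$, which is given rank $0$; the \emph{weight} $\lambda$ is in $\{t2^{-n}:t=0,1,\dots,2^n\}$; and $g\in B_{V_{n-1}^*}$. The \emph{chain} $\operatorname{anc}(\gamma)=(\xi_1,\dots,\xi_a)$ consists of $\gamma=\xi_a$ and its iterated predecessors other than $\star$, in increasing order of rank. We write $p_1<\dots<p_a$ for their ranks, $\lambda_r,g_r$ for their data, and $\xi_0=\star$, $p_0=0$. All members of a chain have the same type.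

\subsection*{Extension}
For $v=(c,u)\in V_m$ write $v(\gamma)=u(\gamma)$ on $\Gamma_m$ and $v(\star)=0$. For $\gamma=(n,j,\xi,\lambda,g)$ with $n>m$ define, recursively in $n$,
\begin{equation}\label{eq:ext}
v(\gamma)=v(\xi)+\lambda\,g(v|_{V_{n-1}}),
\end{equation}
where $v|_{V_{n-1}}$ is the pair of $c\in C_m\subset C_{n-1}$ and the values already defined on $\Gamma_{n-1}$. This gives a linear map $i_m\colon V_m\to C\oplus\mathbb K^\Gamma$. Let $E_m=i_m(V_m)$. Since $i_mv=i_{m+1}((i_mv)|_{V_{m+1}})$, we have $\{0\}=E_0\subset E_1\subset\cdots$. For $g\in V_{n-1}^*$ and $v\in E_{n-1}$ we write $g(v)$ for $g(v|_{V_{n-1}})$, so $|g(v)|\le\|g\|\,\|v|_{V_{n-1}}\|$. For $s\le n-1$ the subspace $E_s|_{V_{n-1}}$ of $V_{n-1}$ depends only on $\Gamma_{n-1}$, so the statement ``$g$ vanishes on $E_s$'' makes sense when $\Delta_n$ is being defined. For $\eta\in\Gamma$ let $e_\eta^*$ be the evaluation $v\mapsto v(\eta)$.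

\subsection*{Nets and coding}
Once $\Gamma_{n-1}$ is defined, fix a finite set $G_n\subset B_{V_{n-1}^*}$ that contains $0$ and, for each $s\le n-1$, a $2^{-n}$-net of $\{g\in B_{V_{n-1}^*}:g|_{E_s}=0\}$ made of elements of this set. For odd $J$ fix an integer $\varrho_J>J$ with $2^{\varrho_J}\ge\theta_J$. The \emph{coding} $\sigma$ is an injective map into the even positive integers, defined on symbols $\star_J$ ($J$ odd) and on the nodes of odd type, with $\sigma(\star_J)\ge\varrho_J$ and $\sigma(\gamma)\ge\varrho_J$ for $\gamma$ of type $J$. We fix the values $\sigma(\star_J)$ at the outset among the integers congruent to $2$ modulo $4$, and assign unused multiples of $4$ to the odd nodes of $\Delta_n$ as soon as $\Delta_n$ is defined. In a chain of odd type $J$, $\sigma(\xi_0)$ means $\sigma(\star_J)$.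

\subsection*{The layers}
$\Delta_n$ consists of all tuples $\gamma=(n,j,\xi,\lambda,g)$ of the above form such that
\begin{enumerate}
\item[(N1)] $g$ vanishes on $E_{\operatorname{rank}\xi}$;
\item[(N2)] if $j$ is even, $g\in G_n$;
\item[(N3)] if $j$ is odd, $g=e_\eta^*$ for a node $\eta\in\Gamma_{n-1}$ of type $\sigma(\xi)$;
\end{enumerate}
and such that the chain of $\gamma$ satisfies
\begin{enumerate}
\item[(C1)] $\lambda(R)\le2/m_j$ whenever $\{p_r:r\in R\}\in\mathcal S$;
\item[(C2)] $\sum_r\lambda_r\le\theta_j$;
\item[(C3)] $\{p_1,\dots,p_a\}\in\mathcal S^{(n_j)}$.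
\end{enumerate}
Each $\Delta_n$ is finite. Conditions (C1) and (C2) are those of the model; (C1) for singletons gives $\lambda_r\le2/m_j\le1/16$. Condition (C3) bounds the length of chains and will produce good sequences. Condition (N1) makes the terms of a chain act on successive pieces of a vector, and it keeps the extensions bounded although the total weight $\theta_j$ is large.

\begin{lemma}\label{lem:onestep}
Let $\gamma$ be a node with chain data as above.
\begin{enumerate}
\item[(a)] If $v\in E_q$ and $q<p_r$, then $v(\gamma)=v(\xi_{r-1})+\lambda_rg_r(v)$.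
\item[(b)] If $s<p_1$ and $g_1$ vanishes on $E_s$, then $e_\gamma^*$ vanishes on $E_s$.
\item[(c)] $i_m$ maps $V_m$ into $C\oplus_\infty\ell_\infty(\Gamma)$ and $\|i_m\|\le2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $r'\ge r$ the rank $p_{r'}$ exceeds $q$, so \eqref{eq:ext} gives $v(\xi_{r'})=v(\xi_{r'-1})+\lambda_{r'}g_{r'}(v)$. For $r'>r$, $g_{r'}$ vanishes on $E_{p_{r'-1}}\supset E_q$ by (N1). Part (b) is (a) with $r=1$. (c) Let $\|v\|\le1$ in $V_m$. We show $|v(\gamma)|\le2$ by induction on the rank of $\gamma$, which we may assume exceeds $m$. Choose $r$ with $p_{r-1}\le m<p_r$. By (a), $|v(\gamma)|\le|v(\xi_{r-1})|+\lambda_r\|v|_{V_{p_r-1}}\|\le1+\frac1{16}\cdot2$.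
\end{proof}

Let $N_n=i_n(0\oplus\ell_\infty(\Gamma_n))$; these increase with $n$. In $C\oplus_\infty\ell_\infty(\Gamma)$ define
\[
D=\overline{\textstyle\bigcup_nE_n},\qquad N=\overline{\textstyle\bigcup_nN_n}\subset D .
\]
Both are separable, and $\|x\|=\sup_\gamma|x(\gamma)|$ for $x\in N$. For $x\in N$ let $P_nx=i_n(0,x|_{\Gamma_n})$, and let $\pi_D\colon D\to C$ be the first coordinate.

\begin{lemma}\label{lem:DN}
The $P_n$ are finite-rank projections on $N$ with $\|P_n\|\le2$, $P_nP_{n'}=P_{\min(n,n')}$ and $P_nx\to x$. The map $\pi_D$ is onto with kernel $N$. The space $N$ is infinite-dimensional.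
\end{lemma}

\begin{proof}
$P_nx$ depends only on $x|_{\Gamma_n}$, agrees with $x$ on $\Gamma_n$, and equals $x$ for $x\in N_n$; this gives the product formula, and with $\|P_n\|\le2$ also $P_nx\to x$. An element $c\in C_n$ has the preimage $i_n(c,0)$ of norm at most $2\|c\|$, so $\pi_D$ is onto by (F5). Elements of $N$ have first coordinate $0$. Conversely, if $i_{s_k}(c_k,u_k)\to d$ with $\pi_Dd=0$, then $c_k\to0$, so $i_{s_k}(c_k,0)\to0$ and $i_{s_k}(0,u_k)\to d$. Finally $\dim N_n=|\Gamma_n|$, and $(n,2,\star,0,0)$ is a node for every $n\ge2$.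
\end{proof}

The rule of Section~\ref{sec:schreier} produces admissible weights.

\begin{lemma}\label{lem:weights}
Let $j\ge1$, let $p_1<\dots<p_a$ be a play whose steps lie in the first $n_j$ blocks, and let $\lambda_t=2^{-p_t}\lfloor2^{p_t}w_t/m_j\rfloor$. Then $\lambda_t$ is an allowed weight in rank $p_t$, and $(p_t,\lambda_t)_{t\le a}$ satisfies \textup{(C1)--(C3)} for type $j$. If block $n_j$ ends with step $a$ and $p_t\ge t+2$ for all $t$, then $\sum_t\lambda_t\ge\theta_j-\frac14$.
\end{lemma}

\begin{proof}
We have $w_t/m_j-2^{-p_t}\le\lambda_t\le w_t/m_j$. So (C1) follows from Lemma~\ref{lem:online}(c), and (C2) from $\sum_tw_t\le n_j$. By \eqref{eq:spread} with $q_t=p_t$ each block contributes a member of $\mathcal S$ to $\{p_t\}$, which is (C3). In the last statement $\sum w_t=n_j$ and $\sum2^{-p_t}\le\frac14$.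
\end{proof}

\section{Good sequences}\label{sec:good}

A vector of $N_m$ that vanishes on $\Gamma_n$ has the form $i_m(0,u)$ with $u$ supported in the window of ranks $(n,m]$. By Lemma~\ref{lem:onestep}(a) its value at a later node $\gamma$ has two parts: the value of $u$ at a member of the chain of $\gamma$, and one weighted term. For a sum of such vectors the weighted terms are controlled by (C1) and (C2), but the first parts can pile up. For example, if $\xi_r=(p_r,2,\xi_{r-1},0,0)$ for $r\le a$ with $\{p_1,\dots,p_a\}\in\mathcal S$, $p_1\geq 2$, and $x_r=i_{p_r}(0,1_{\xi_r})$, then $x_r(\xi_a)=1$ for every $r$. The next definition excludes this.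

\begin{definition}\label{def:good}
Let $\kappa\in\mathbb N$. A sequence $(x_k)\subset N$ is \emph{$\kappa$-good} if there are integers $0\le\nu_1^-<\nu_1^+\le\nu_2^-<\nu_2^+\le\cdots$ and functions $u_k\in\ell_\infty(\Gamma_{\nu_k^+})$ with $|u_k|\le1$, $\operatorname{supp}u_k\subset\Gamma_{\nu_k^+}\setminus\Gamma_{\nu_k^-}$ and $x_k=i_{\nu^+_k}(0,u_k)$, such that every chain meets $\operatorname{supp}u_k$ for at most $\kappa$ indices $k$. A finite set $A$ of indices is \emph{small} if $\{\nu_k^+:k\in A\}$ is the union of two members of $\mathcal S$.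
\end{definition}

Then $x_k=u_k$ on $\Gamma_{\nu_k^+}$, so $x_k$ vanishes on $\Gamma_{\nu_k^-}$ and $\|u_k\|\le\|x_k\|\le2\|u_k\|$; also $\nu_k^+\ge k$. Subsequences of $\kappa$-good sequences are $\kappa$-good, and subsets of small sets are small. Two members of $\mathcal S$ are allowed because we shall add pairs of terms to show that the scalar attached to an operator is unique.

\subsection*{The basic inequality}
Fix a $\kappa$-good sequence and a node $\gamma$ of type $h$ with its chain data. The sets $I_r=\{k:p_{r-1}\le\nu^+_k<p_r\}$, $r=1,\dots,a$, are successive intervals. For $k\in I_r$ Lemma~\ref{lem:onestep}(a) gives $x_k(\gamma)=u_k(\xi_{r-1})+\lambda_rg_r(x_k)$, and if $\nu_k^+\ge p_a$ then $x_k(\gamma)=u_k(\gamma)$. At most $\kappa$ of the $u_k$-terms are nonzero, so for finitely many scalars $c_k$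
\begin{equation}\label{eq:basic}
\Big|\sum_kc_kx_k(\gamma)\Big|\le\kappa\max_k|c_k|+\sum_r\lambda_r\Big|g_r\Big(\sum_{k\in I_r}c_kx_k\Big)\Big|,
\end{equation}
and each $|g_r(\cdot)|$ is at most the norm of its argument. Moreover:
\begin{equation}\label{eq:smallweight}
\text{if $A$ is small and $I_r\cap A\neq\emptyset$ for all $r\in R$, then }\lambda(R)\le4/m_h .
\end{equation}
Indeed, choose $k_r\in I_r\cap A$; the $k_r$ increase strictly with $r$, and $p_r>\nu^+_{k_r}$. Split $R$ into two parts on each of which the numbers $\nu^+_{k_r}$ lie in one member of $\mathcal S$. By heredity and spreading the ranks $p_r$ of each part form a member of $\mathcal S$, and (C1) applies.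

\begin{lemma}\label{lem:small}
Let $(x_k)$ be $\kappa$-good. If $F$ is small and $|c_k|\le1$, then $\|\sum_{k\in F}c_kx_k\|\le2\kappa$. The sequence $(x_k)$ is weakly null.
\end{lemma}

\begin{proof}
Let $M<\infty$ be the supremum of these norms over all such $(c_k)$, for fixed $F$. By \eqref{eq:basic} and \eqref{eq:smallweight}, $M\le\kappa+\frac4{32}M$, so $M\le2\kappa$. Suppose $f\in N^*$ and $|f(x_k)|\ge\delta>0$ for infinitely many $k$. Take $s$ such indices, all at least $\max(s,k_0)$. As $\nu_k^+\ge k$, they form a small set by \eqref{eq:k0}, and unimodular $c_k$ with $c_kf(x_k)=|f(x_k)|$ give $s\delta\le2\kappa\|f\|$. This fails for large $s$.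
\end{proof}

The next estimate concerns sums over up to $n_j$ small sets. The linear term comes from type $j$, the power term from nested smaller types.

\begin{lemma}\label{lem:nsmall}
Let $(x_k)$ be $\kappa$-good, $j\ge1$, and $\phi_j(n)=2n^{\varepsilon_j}+64n/m_j$. If $A=A_1\cup\dots\cup A_n$ with $A_1<\dots<A_n$ nonempty and small, $1\le n\le n_j$ and $|c_k|\le1$, then $\|\sum_{k\in A}c_kx_k\|\le\kappa\phi_j(n)$.
\end{lemma}

\begin{proof}
Write $\phi=\phi_j$, $\varepsilon=\varepsilon_j$. Let $M(n)$ be the supremum of these norms over all such $A$ and $(c_k)$; $M(n)\le2\kappa n$ by Lemma~\ref{lem:small}. Let $\Lambda=\max_{n\le n_j}M(n)/(\kappa\phi(n))$. Fix $n$, $A$, $(c_k)$ and a node of type $h$. Let $R_l$ be the set of $r$ with $I_r\cap A\ne\emptyset$ and $\min(I_r\cap A)\in A_l$, and $\mu_l=\lambda(R_l)$. Then $\mu_l\le4/m_h$ by \eqref{eq:smallweight} and $\sum\mu_l\le\theta_h$ by (C2). Let $d_l$ be the number of sets $A_{l'}$ met by $I_{\max R_l}$, and $d_l=0$ if $R_l=\emptyset$; by Lemma~\ref{lem:count}, $\sum d_l\le2n$. If $r\in R_l$ is not the maximum, $I_r\cap A$ lies between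 two elements of $A_l$ and so is contained in $A_l$. Thus for every $r\in R_l$ the set $I_r\cap A$ is a union of at most $d_l$ successive small sets, and since $\phi$ increases, the right side of \eqref{eq:basic} is at most $\kappa+\Lambda\kappa\sum_l\mu_l\phi(d_l)$. We show $\sum_l\mu_l\phi(d_l)\le\phi(n)/2$.

If $h<j$, then $\varepsilon\ge\varepsilon_{h+1}$, and Lemma~\ref{lem:holder} with (P4) gives $\sum\mu_ld_l^{\,\varepsilon}\le8^\varepsilon m_h^{-\varepsilon}\theta_h^{1-\varepsilon}n^\varepsilon\le0.03\,n^\varepsilon$. Also $\sum\mu_ld_l\le8n/m_h\le n/4$. So the sum is at most $0.06\,n^\varepsilon+16n/m_j\le\phi(n)/4$. If $h\ge j$, use $\phi(d)\le4d$ for integers $d\ge0$: the sum is at most $\frac4{m_h}\cdot8n$. For $h=j$ this is $32n/m_j\le\phi(n)/2$. For $h>j$ it is at most $32n_j/m_h\le1\le\phi(n)/2$ by (P5).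

Since $\phi(n)\ge2$, we get $M(n)\le\kappa\phi(n)(\frac12+\frac\Lambda2)$ for all $n\leq n_j$. Hence $\Lambda\le\frac12+\frac\Lambda2$, that is, $\Lambda\le1$.
\end{proof}

\subsection*{Good sequences detect noncompactness}
The definition would be useless if good sequences were rare. The next lemma says that they norm, up to a constant, a subsequence of any sequence of functionals living on successive windows. If the types in the supports go to infinity, different terms cannot share a chain; if one type persists, (C3) and compactness limit the sharing.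

\begin{lemma}\label{lem:extract}
Let $\nu_k^-<\nu_k^+\le\nu^-_{k+1}$ and $f_k\in\ell_1(\Gamma_{\nu_k^+}\setminus\Gamma_{\nu_k^-})$ with $0<\delta\le\|f_k\|_1\le c$. After passing to a subsequence there are $\delta'>0$ and functions $u_k$ that define a $1$-good sequence with these windows and satisfy $\sum_\gamma f_k(\gamma)u_k(\gamma)\ge\delta'$ for all $k$.
\end{lemma}

\begin{proof}
For a set $\Sigma\subset\operatorname{supp}f_k$, the function $u$ equal to $\overline{f_k}/|f_k|$ on $\Sigma$ and $0$ elsewhere has $\sum f_ku=|f_k|(\Sigma):=\sum_{\gamma\in\Sigma}|f_k(\gamma)|$. So we look for sets $\Sigma_k$ of mass at least $\delta'$, no two of which are met by one chain. Let $f_k^h$ be the restriction of $f_k$ to the nodes of type $h$.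

\emph{Case 1: $\|f_k^h\|_1\to0$ for every $h$.} Choose inductively a subsequence and integers $0=H_0<H_1<\cdots$ such that the part of $f_k$ on types at most $H_{k-1}$ has norm at most $\delta/2$ and all types in $\operatorname{supp}f_k$ are at most $H_k$. Let $\Sigma_k$ be the set of nodes of $\operatorname{supp}f_k$ with type in $(H_{k-1},H_k]$. Its mass is at least $\delta/2$, and a chain, having one type, meets at most one $\Sigma_k$.

\emph{Case 2: along a subsequence $\|f_k^h\|_1\ge\delta''>0$ for some fixed $h$.} Let $O_k=\operatorname{supp}f_k^h$, and for $i<j$ let $\beta_{ij}=|f_j|(\{\gamma\in O_j:\operatorname{anc}(\gamma)\cap O_i\ne\emptyset\})$.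

We claim that for $\epsilon>0$ no infinite $L$ has $\beta_{ij}\ge\epsilon$ for all $i<j$ in $L$. Suppose $L$ does. Let $\mathcal K$ be the family of finite $K\subset L$ with $\{\nu_i^+:i\in K\}\in\mathcal S^{(n_h)}$, regarded as a subset of $\{0,1\}^L$. It is closed: every finite subset of a limit point $K$ is contained in a member of $\mathcal K$ and so belongs to $\mathcal K$, and then $K$ is finite because $\mathcal S^{(n_h)}$ is compact. The functions $\chi_i(K)=1_K(i)$ are continuous on $\mathcal K$ and tend to $0$ pointwise as $i\to\infty$ in $L$. By (F8) there are a finite $G\subset L$ and $t_i\ge0$ with $\sum_{i\in G}t_i=1$ and $\sum_{i\in G}t_i\chi_i\le\epsilon/(2c)$ on $\mathcal K$. Take $j\in L$ with $j>\max G$. For $\gamma\in O_j$ let $K(\gamma)=\{i\in G:\operatorname{anc}(\gamma)\cap O_i\ne\emptyset\}$. The chain of $\gamma$ has type $h$ and has a rank in $(\nu_i^-,\nu_i^+]$ for each $i\in K(\gamma)$, so (C3), heredity and spreading give $K(\gamma)\in\mathcal K$. Therefore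
\[
\epsilon\le\sum_{i\in G}t_i\beta_{ij}=\sum_{\gamma\in O_j}|f_j(\gamma)|\sum_{i\in G}t_i\chi_i(K(\gamma))\le c\cdot\frac\epsilon{2c},
\]
a contradiction.

By the claim and (F4) there are infinite sets $L_1\supset L_2\supset\cdots$ with $\beta<\delta''2^{-i-2}$ on all pairs from $L_i$. Choose $k_1<k_2<\cdots$ with $k_i\in L_i$ and pass to this subsequence; then $\beta_{ij}\le\delta''2^{-i-2}$ for $i<j$. Let $\Sigma_j$ be the set of $\gamma\in O_j$ whose chain misses $O_i$ for all $i<j$; its mass is at least $\delta''-\delta''/4$. If a chain contained $\xi\in\Sigma_i$ and $\xi'\in\Sigma_j$ with $i<j$, then $\operatorname{rank}\xi\le\nu_i^+\le\nu_j^-<\operatorname{rank}\xi'$, so $\xi\in\operatorname{anc}(\xi')\cap O_i$, contrary to $\xi'\in\Sigma_j$.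
\end{proof}

\begin{lemma}\label{lem:detect}
If $S\colon N\to W$ is an operator with $Sx_k\to0$ for every $1$-good sequence $(x_k)$, then $\|S(I-P_n)\|\to0$.
\end{lemma}

\begin{proof}
For $m>n$ we have $I-P_m=(I-P_n)(I-P_m)$, so $\|S(I-P_m)\|\le3\|S(I-P_n)\|$. Hence if the conclusion fails there is $\delta>0$ with $\|S(I-P_n)\|>\delta$ for all $n$. Put $\nu_1^-=1$. Given $\nu_k^-$, choose by density $\nu_k^+>\nu_k^-$ and $x\in N_{\nu_k^+}$ with $\|x\|\le1$ such that $x_k'=(I-P_{\nu^-_k})x$ satisfies $\|Sx_k'\|\ge\delta$, and put $\nu^-_{k+1}=\nu_k^+$. The vector $x_k'\in N_{\nu_k^+}$ vanishes on $\Gamma_{\nu_k^-}$, so $x'_k=i_{\nu_k^+}(0,u_k')$ with $u_k'$ supported in the window and $\|u_k'\|\le3$. Choose $w_k^*\in B_{W^*}$ with $w_k^*(Sx_k')=\|Sx'_k\|$, and let $f_k(\gamma)=w_k^*(S\,i_{\nu_k^+}(0,1_\gamma))$ for $\gamma$ in the window. For $u$ supported in the window, $\sum f_ku=w_k^*(S\,i_{\nu_k^+}(0,u))$. This gives $\|f_k\|_1\le2\|S\|$ and, with $u=u_k'$, $\delta\le3\|f_k\|_1$. Lemma~\ref{lem:extract} yields a $1$-good sequence with $\|Sx_k\|\ge\delta'$, a contradiction.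
\end{proof}

\begin{corollary}\label{cor:Nstar}
$N^*$ is separable.
\end{corollary}

\begin{proof}
By Lemmas~\ref{lem:small} and~\ref{lem:detect} with $W=\mathbb K$, $\|f-P_n^*f\|\to0$ for each $f\in N^*$, and each $P_n^*$ has finite rank.
\end{proof}

\section{Even nodes}\label{sec:even}

Even nodes may use any functional, up to the nets. We use this freedom to build a node that is large on a sum of given vectors $v_i$ and almost vanishes on the corresponding sum of vectors $y_i$. Given a $\kappa$-good sequence $(x_k)$, a \emph{sequence of units} is $y_i=\sum_{k\in U_i}x_k$, where $U_1<U_2<\cdots$ and $1\le|U_i|\le2$ for all $i$. We also allow the \emph{trivial} sequence $U_i=\emptyset$, $y_i=0$. Units satisfy $\|y_i\|\le4$, they are weakly null by Lemma~\ref{lem:small}, and a subsequence of a sequence of units is a sequence of units.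

\begin{lemma}\label{lem:even}
Let $(v_i)\subset D$ be weakly null, $(y_i)$ a sequence of units, and $0<\delta\le1$. Suppose that for each $s$ and all large $i$ there is $f\in B_{D^*}$ with $f|_{E_s}=0$, $f(y_i)=0$ and $\operatorname{Re}f(v_i)\ge2\delta$. Then for every even $j$ and all integers $s\ge j$ and $L$ there are $i_1<\dots<i_a$, a partition of $\{1,\dots,a\}$ into successive nonempty sets $\tau_1,\dots,\tau_{n_j}$, and a node $\eta$ of type $j$ such that
\begin{enumerate}
\item[(i)] $e^*_\eta$ vanishes on $E_s$;
\item[(ii)] $\operatorname{Re}\sum_tv_{i_t}(\eta)\ge\delta\theta_j/2$;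
\item[(iii)] $|\sum_ty_{i_t}(\eta)|\le2^{-s}$;
\item[(iv)] $\sum_t|v_{i_t}(\xi)|\le\delta2^{-s-5}$ for $\xi\in\Gamma_s$;
\item[(v)] $\nu_k^-\ge L$ for $k\in\bigcup_tU_{i_t}$, and each $A_l=\bigcup_{t\in\tau_l}U_{i_t}$ is small.
\end{enumerate}
\end{lemma}

\begin{proof}
We play the rule until $n_j$ blocks $\tau_l$ are complete; let $a$ be the last step. At step $t$ we know $p_1<\dots<p_{t-1}$, $w_t$ and $L_t$. Put $s_t=\max(s,p_{t-1})$ and $\delta_t=\delta2^{-s-t-5}$. Choose $i_t>i_{t-1}$ (with $i_0=0$) so large that $\nu^-_k\ge\max(L,L_t,s_t)$ for $k\in U_{i_t}$, that $|v_{i_t}(\xi)|\le\delta_t$ for $\xi$ in the finite set $\Gamma_{s_t}$ (possible because $(v_i)$ is weakly null), and that there is $f_t$ as in the hypothesis for $s_t$ and $i_t$. The vector $v_{i_t}$ need not lie in any $E_q$, so choose $q_t$ and $v'_t\in E_{q_t}$ with $\|v'_t-v_{i_t}\|\le\delta_t$. Then choose $p_t$ larger than $q_t$, $s+t$, $s_t$, $L_t$ and all $\nu^+_k$ $(k\in U_{i_t})$, with $2^{-p_t}\|v'_t\|\le\delta/16$.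

The functional $\psi_t=\frac12f_t\circ i_{p_t-1}$ is in $B_{V^*_{p_t-1}}$ by Lemma~\ref{lem:onestep}(c), and $\psi_t(v)=\frac12f_t(v)$ for $v\in E_{p_t-1}$. In particular it vanishes on $E_{s_t}$. Choose $g_t\in G_{p_t}$ vanishing on $E_{s_t}$ with $\|g_t-\psi_t\|\le2^{-p_t}$. Since $y_{i_t},v_t'\in E_{p_t-1}$,
\[
|g_t(y_{i_t})|\le4\cdot2^{-p_t},\qquad\operatorname{Re}g_t(v'_t)\ge\tfrac12\big(2\delta-\tfrac\delta{32}\big)-\tfrac\delta{16}\ge\tfrac78\delta .
\]
Let $\lambda_t$ be as in Lemma~\ref{lem:weights} and $\xi_t=(p_t,j,\xi_{t-1},\lambda_t,g_t)$, $\xi_0=\star$. These are nodes: $j\le s<p_t$, $g_t$ vanishes on $E_{p_{t-1}}\subset E_{s_t}$, and (C1)--(C3) hold by that lemma. Let $\eta=\xi_a$.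

Property (i) is Lemma~\ref{lem:onestep}(b), as $s_1=s$. Property (iv) holds since $\Gamma_s\subset\Gamma_{s_t}$ and $\sum_t\delta_t\le\delta2^{-s-5}$. For (v), in the nontrivial case the numbers $\nu^+_{\min U_{i_t}}$ exceed $L_t$ and increase strictly, so those with $t\in\tau_l$ form a member of $\mathcal S$ by \eqref{eq:spread}; the same holds with $\max U_{i_t}$, and the two sets cover $\{\nu_k^+:k\in A_l\}$. For (iii), Lemma~\ref{lem:onestep}(a) gives $y_{i_t}(\eta)=y_{i_t}(\xi_{t-1})+\lambda_tg_t(y_{i_t})$, and the first term vanishes because $p_{t-1}\le\nu_k^-$ for $k\in U_{i_t}$. So the sum is at most $\sum_t\frac4{16}2^{-s-t}\le2^{-s}$. For (ii), $v_t'(\eta)=v'_t(\xi_{t-1})+\lambda_tg_t(v_t')$, and $|v_t'(\xi_{t-1})|\le2\delta_t$ because $\xi_{t-1}\in\Gamma_{s_t}\cup\{\star\}$. Hence $\operatorname{Re}v_{i_t}(\eta)\ge\frac78\delta\lambda_t-3\delta_t$. We have $p_t>s+t\ge t+2$, so $\sum\lambda_t\ge\theta_j-\frac14$, and $3\sum\delta_t\le\delta/32$. The sum in (ii) is at least $\delta(\frac78\theta_j-\frac7{32}-\frac1{32})\ge\delta\theta_j/2$, since $\theta_j\ge2$.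
\end{proof}

\begin{proposition}\label{prop:Dfree}
$D$ is $c_0$-free.
\end{proposition}

\begin{proof}
Let $(v_i)\subset D$ be equivalent to the $c_0$-basis, scaled so that $\|v_i\|\ge1$, with $\|\sum_{i\in F}v_i\|\le K$ for finite $F$. It is weakly null. Fix $s$ and suppose that $\|v_i-e_i\|<\frac14$ with $e_i\in E_s$ for infinitely many $i$. As $E_s$ is finite-dimensional, $e_i\to e$ along a subsequence. Then $v_i-e_i\to-e$ weakly, so $\|e\|\le\frac14$ and $1\le\limsup\|v_i\|\le\frac12$, which is absurd. Hence $\operatorname{dist}(v_i,E_s)\ge\frac14$ for large $i$. By (F7), Lemma~\ref{lem:even} applies with trivial units and $\delta=\frac18$, and (ii) gives $K\ge\theta_j/16$ for all even $j$. This is impossible, since $\theta_j\ge2^j$.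
\end{proof}

\section{Odd nodes and operators from $N$ to $D$}\label{sec:odd}

\subsection*{The upper estimate}
The following proposition makes precise the rigidity argument of Section~\ref{sec:model}. The vectors $z_i$ are normalized sums of type $j_i$, the odd chain $(\xi_i)$ prescribes these types, and its own functionals almost vanish on the $z_i$.

\begin{proposition}\label{prop:dependent}
Let $(x_k)$ be $\kappa$-good and $J$ odd. Suppose we are given, for $i=1,\dots,b$, finite index sets $A^{(1)}<\dots<A^{(b)}$, integers $L_1<\dots<L_b$, and nodes $\xi_i=(p_i,J,\xi_{i-1},\lambda_i,e^*_{\eta_i})$ with $\xi_0=\star$, $p_0=0$. Let $j_i=\sigma(\xi_{i-1})$ be the type of $\eta_i$, and $z_i=\theta_{j_i}^{-1}\sum_{k\in A^{(i)}}x_k$. Assume: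
\begin{enumerate}
\item[(D1)] $p_{i-1}<L_i\le\nu^-_k$ and $\nu_k^+<p_i$ for $k\in A^{(i)}$;
\item[(D2)] $\{1,\dots,b\}$ is a union of successive sets $\tau_1,\dots,\tau_{n_J}$ with $\{L_i:i\in\tau_l\}\in\mathcal S$;
\item[(D3)] $A^{(i)}$ is a union of successive nonempty small sets $A^{(i)}_1,\dots,A^{(i)}_{n_{j_i}}$, and $|z_i(\eta_i)|\le2^{-i}$.
\end{enumerate}
Then $\|\sum_{i\le b}z_i\|\le128\,\kappa\,n_J^{\varepsilon_J}$.
\end{proposition}

\begin{proof}
\emph{Notation.} The $j_i$ are distinct and at least $\varrho_J>J$, so $\theta_{j_i}\ge\theta_J$ and $\sum_i2^{-j_i}\le2^{1-\varrho_J}\le2/\theta_J$. Let $\mathcal A=\bigcup_iA^{(i)}$ and $c_k=1/\theta_{j_i}$ for $k\in A^{(i)}$. For $F\subset\mathbb N$ let $z_F=\sum_{k\in F\cap\mathcal A}c_kx_k$, and let $\omega(F)$ be the number of blocks $l$ such that $F$ meets $\mathcal A_l=\bigcup_{i\in\tau_l}A^{(i)}$. If $F\subset A^{(i)}$ meets $d\ge1$ of the sets $A_u^{(i)}$ and $j=j_i$, then Lemma~\ref{lem:nsmall}, $m_j\theta_j=n_j$ and (P2) give the first, and Lemma~\ref{lem:small} the second, of the estimates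
\begin{equation}\label{eq:zi}
\|z_F\|\le\kappa\Big(\frac{2d^{\,\varepsilon_j}}{\theta_j}+\frac{64d}{n_j}\Big)\le66\kappa;\qquad\|z_F\|\le\frac{2\kappa}{\theta_j}\ \text{ if }d=1 .
\end{equation}
A node cuts the sum into intervals, so we estimate all intervals at once. Let $\varepsilon=\varepsilon_J$, and let $\Lambda$ be the maximum of $128$ and the finitely many numbers $\|z_I\|/(\kappa\,\omega(I)^\varepsilon)$, where $I$ is an interval with $\omega(I)\ge1$. We shall prove
\begin{equation}\label{eq:goal}
|z_I(\gamma)|\le\kappa\,\omega(I)^\varepsilon(39+\Lambda/8)\qquad\text{for all such $I$ and all nodes $\gamma$.}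
\end{equation}
If $\Lambda>128$, this gives $\Lambda\le39+\Lambda/8$, so $\Lambda<45$. Hence $\Lambda=128$, and an interval $I\supset\mathcal A$, for which $\omega(I)\le n_J$, gives the proposition.

Fix $I$ with $n=\omega(I)\ge1$ and a node $\gamma$ of type $h$ with chain data $\xi'_r,p'_r,\lambda_r',g_r'$. Let $F_r=\{k\in I\cap\mathcal A:p'_{r-1}\le\nu^+_k<p'_r\}$, the trace of an interval on $\mathcal A$. By \eqref{eq:basic},
\begin{equation}\label{eq:split}
|z_I(\gamma)|\le\frac\kappa{\theta_J}+\sum_r\lambda'_r|g'_r(z_{F_r})| .
\end{equation}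
Call $r$ with $F_r\ne\emptyset$ \emph{single} if $F_r$ is contained in one $A^{(i)}$, and then write $r\in R(i)$; otherwise call it \emph{multiple}. Let $\Sigma^1$ and $\Sigma^2$ be the sums of $\lambda_r'\|z_{F_r}\|$ over single and over multiple $r$. We also note, for use in Steps 1 and 2:
\begin{equation}\label{eq:blockweight}
\begin{array}{l}\text{if $r\mapsto i(r)$ is strictly increasing from $R$ into $\tau_l$ and $F_r\cap A^{(i(r))}\ne\emptyset$,}\\ \text{then $\lambda'(R)\le2/m_h$.}\end{array}
\end{equation}
Indeed $p'_r>\nu_k^+>L_{i(r)}$ for $k\in F_r\cap A^{(i(r))}$ by (D1), so $\{p'_r:r\in R\}\in\mathcal S$ by (D2), heredity and spreading, and (C1) applies.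

\emph{Step 1: single indices.} Fix $i$ and $j=j_i$. Let $R_u$ be the set of $r\in R(i)$ with $\min F_r\in A^{(i)}_u$; then $\lambda'(R_u)\le4/m_h$ by \eqref{eq:smallweight}. For $R_u\ne\emptyset$ let $r_u=\max R_u$ and let $d_u\ge1$ be the number of sets $A^{(i)}_{u'}$ met by $F_{r_u}$; by Lemma~\ref{lem:count}, $\sum_ud_u\le2n_j$. If $r\in R_u$ and $r\neq r_u$, then $F_r$ lies between two elements of $A_u^{(i)}$, so $F_r\subset A^{(i)}_u$.

If $h\ge j$, every $r\in R_u$ has $\|z_{F_r}\|\le\kappa(2d_u/\theta_j+64d_u/n_j)$ by \eqref{eq:zi}, so $R(i)$ contributes at most $\frac{4\kappa}{m_h}(4m_j+128)$. For $h=j$, which occurs for at most one $i$, this is $16\kappa+512\kappa/m_h\le32\kappa$. For $h>j$ it is at most $528\kappa n_j/m_h\le\kappa2^{-j}$ by (P5).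

If $h<j$, the indices $r\neq r_u$ contribute at most $\theta_h\cdot2\kappa/\theta_j\le2\kappa2^{-j}$ by (C2) and (P3). For the indices $r_u$ use the first estimate in \eqref{eq:zi}. Lemma~\ref{lem:holder} and (P4) give $\sum_u\lambda'_{r_u}d_u^{\,\varepsilon_j}\le8^{\varepsilon_j}n_j^{\varepsilon_j}/100$, so by (P2) the power terms contribute at most $\kappa2^{-j}$. The linear terms contribute at most $64\kappa\sum_u(d_u/n_j)\lambda'_{r_u}\le128\kappa\lambda'_{r(i)}$, where $r(i)\in R(i)$ maximizes $\lambda'_r$. This last quantity is not small: one term of the chain may see all of $z_i$. It is summed over $i$ by means of the blocks. Let $\mu_l'=\sum\lambda'_{r(i)}$ over the $i\in\tau_l$ with $h<j_i$ and $R(i)\ne\emptyset$. The $r(i)$ increase strictly with $i$, so $\mu'_l\le2/m_h$ by \eqref{eq:blockweight}, and $\sum_l\mu_l'\le\theta_h$. With $\mathbf 1_h=1$ if $h\in\{j_1,\dots,j_b\}$ and $\mathbf 1_h=0$ otherwise,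
\[
\Sigma^1\le32\kappa\,\mathbf 1_h+3\kappa\sum_i2^{-j_i}+128\kappa\sum_l\mu_l' .
\]

\emph{Step 2: multiple indices.} For multiple $r$ let $i(r)$ be the index with $\min F_r\in A^{(i(r))}$. If $r<r'$ are multiple, $F_r$ has an element in some $A^{(i)}$ with $i>i(r)$, and $F_r<F_{r'}$, so $i(r')\ge i>i(r)$. Let $R''_l$ be the set of multiple $r$ with $i(r)\in\tau_l$ and $\mu_l''=\lambda'(R''_l)$; then $\mu''_l\le2/m_h$ by \eqref{eq:blockweight} and $\sum_l\mu''_l\le\theta_h$. If $r\in R_l''$ is not the maximum, $F_r$ lies between two elements of $\mathcal A_l$, so $\omega(F_r)=1$. For $R''_l\neq\emptyset$ let $d_l=\omega(F_{\max R''_l})\ge1$; Lemma~\ref{lem:count}, applied to the $n$ nonempty sets $I\cap\mathcal A_l$, shows that these $d_l$ have sum at most $2n$. By the definition of $\Lambda$, $\Sigma^2\le\Lambda\kappa\sum_l\mu_l''d_l^{\,\varepsilon}$.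

Put $d_l=1$ for the remaining blocks met by $I$, so that $\sum d_l\le3n$ over the $n$ blocks met by $I$; the numbers $\mu_l=\mu'_l+\mu''_l$ vanish for other blocks. Since $\Lambda\ge128$, Steps 1 and 2 and \eqref{eq:split} give
\begin{equation}\label{eq:general}
|z_I(\gamma)|\le\frac{7\kappa}{\theta_J}+32\kappa\,\mathbf 1_h+\Lambda\kappa\sum_l\mu_ld_l^{\,\varepsilon},\qquad\mu_l\le\frac4{m_h},\quad\sum_l\mu_l\le2\theta_h .
\end{equation}

\emph{Step 3: $h<J$.} Here $\mathbf 1_h=0$ and $\varepsilon\ge\varepsilon_{h+1}$. By Lemma~\ref{lem:holder} and (P4) the sum in \eqref{eq:general} is at most $12^\varepsilon2^{1-\varepsilon}n^\varepsilon/100\le n^\varepsilon/8$, which gives \eqref{eq:goal}.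

\emph{Step 4: $h>J$.} The sum is at most $\frac4{m_h}\cdot3n\le12n_J/m_h\le2^{-16}/\theta_J$ by (P5) and $\theta_J\le n_J$. Hence for every interval $I$ and every node $\gamma$ of type $h>J$,
\begin{equation}\label{eq:high}
|z_I(\gamma)|\le39\kappa+2^{-16}\Lambda\kappa,\qquad\text{and}\qquad|z_I(\gamma)|\le\frac{\kappa(7+2^{-16}\Lambda)}{\theta_J}\ \text{ if }h\notin\{j_1,\dots,j_b\}.
\end{equation}

\emph{Step 5: $h=J$.} Now \eqref{eq:general} would only give a bound of order $\theta_J$, and the coding is needed. By (N3), $g_r'=e^*_{\eta'_r}$ with $\eta'_r$ of type $\sigma(\xi'_{r-1})>J$. Let $r^*\ge0$ be maximal with $\xi'_{r^*}=\xi_{r^*}$; then $\xi'_r=\xi_r$ for all $r\le r^*$. We bound the terms $\lambda_r'|z_{F_r}(\eta'_r)|$ of \eqref{eq:split}.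

For $r\le r^*$ we have $p'_r=p_r$ and $\eta_r'=\eta_r$. By (D1), $p_{i-1}<\nu_k^+<p_i$ for $k\in A^{(i)}$, so $F_r=I\cap A^{(r)}$. If $A^{(r)}\subset I$ the term is at most $|z_r(\eta_r)|\le2^{-r}$, and these terms sum to at most $\kappa$. At most two sets $A^{(r)}$ meet the interval $I$ without being contained in it, and by \eqref{eq:zi} they give at most $2\cdot\frac1{16}\cdot66\kappa\le9\kappa$.

For $r=r^*+1$ the node $\eta_r'$ may have a type $j_i$. The first bound in \eqref{eq:high} makes the term at most $\frac1{16}(39\kappa+2^{-16}\Lambda\kappa)\le3\kappa+2^{-16}\Lambda\kappa$.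

For $r\ge r^*+2$ the node $\xi'_{r-1}$ is none of $\xi_1,\dots,\xi_b$: if $\xi'_{r-1}=\xi_s$, the lengths of the chains give $s=r-1>r^*$, against maximality. As $\sigma$ is injective, the type of $\eta'_r$ is not among the $j_i$. By the second bound in \eqref{eq:high} and (C2), these terms sum to at most $7\kappa+2^{-16}\Lambda\kappa$.

Altogether $|z_I(\gamma)|\le(1+1+9+3+7)\kappa+2^{-15}\Lambda\kappa$, and \eqref{eq:goal} holds in all cases.
\end{proof}

\subsection*{Operators are asymptotically scalar on good sequences}

\begin{proposition}\label{prop:diag}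
Let $T\colon N\to D$ be an operator and $(y_i)$ a nontrivial sequence of units of a $\kappa$-good sequence $(x_k)$. Then $\operatorname{dist}(Ty_i,\mathbb Ky_i)\to0$.
\end{proposition}

\begin{proof}
Suppose not. Passing to a subsequence, $\operatorname{dist}(Ty_i,\mathbb Ky_i)\ge7\delta$ with $0<\delta\le1$. The sequence $(Ty_i)$ is weakly null.

\emph{For each $s$, $\operatorname{dist}(Ty_i,\mathbb Ky_i+E_s)\ge2\delta$ for large $i$.} Otherwise $\|Ty_i-c_iy_i-e_i\|<2\delta$ with $c_i\in\mathbb K$, $e_i\in E_s$, for infinitely many $i$. Let $\rho\colon D\to C\oplus_\infty\ell_\infty(\Gamma_s)$ be the restriction, of norm at most $1$. On $E_s$ we have $e=i_s\rho e$, so $\|e\|\le2\|\rho e\|$; and $\rho y_i=0$ for large $i$. Thus $\|\rho Ty_i-\rho e_i\|<2\delta$, so $(e_i)$ is bounded and $e_i\to e$ along a subsequence. Since $\rho Ty_i-\rho e_i\to-\rho e$ weakly, $\|\rho e\|\le2\delta$ and $\|e\|\le4\delta$. Then $\limsup\|Ty_i-c_iy_i\|\le6\delta$, a contradiction.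

By (F7), the hypothesis of Lemma~\ref{lem:even} holds with $v_i=Ty_i$.

\emph{An odd chain.} Fix an odd $J$ and play the rule until $n_J$ blocks $\tau_l$ are complete; let $b$ be the last step. At step $i$ we know $p_1<\dots<p_{i-1}$, nodes $\xi_1,\dots,\xi_{i-1}$ of type $J$ and these ranks ($\xi_0=\star$), and $w_i,L_i$. Let $j_i=\sigma(\xi_{i-1})$ and $s_i=\max(p_{i-1},j_i,i+4)$. Lemma~\ref{lem:even} with $j=j_i$, $s=s_i$, $L=L_i$ gives a node $\eta_i$ of type $j_i$ and a set $A^{(i)}$, a union of $n_{j_i}$ successive nonempty small sets, with $\nu_k^-\ge L_i$ on $A^{(i)}$. The vector $z_i=\theta_{j_i}^{-1}\sum_{k\in A^{(i)}}x_k=\theta_{j_i}^{-1}\sum_ty_{i_t}$ satisfies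
\[
e^*_{\eta_i}|_{E_{s_i}}=0,\quad|z_i(\eta_i)|\le2^{-i},\quad\operatorname{Re}(Tz_i)(\eta_i)\ge\delta/2,\quad|Tz_i|\le\delta2^{-i-5}\text{ on }\Gamma_{s_i}.
\]
Choose $q_i$ and $v_i'\in E_{q_i}$ with $\|v'_i-Tz_i\|\le\delta2^{-i-5}$, and then $p_i$ larger than $\operatorname{rank}\eta_i$, $q_i$, $s_i$, $L_i$, $J$ and all $\nu_k^+$ $(k\in A^{(i)})$. Let $\lambda_i$ be as in Lemma~\ref{lem:weights} for type $J$, and $\xi_i=(p_i,J,\xi_{i-1},\lambda_i,e^*_{\eta_i})$. This is a node: (N1) holds as $E_{p_{i-1}}\subset E_{s_i}$, (N3) holds by the choice of $j_i$, and (C1)--(C3) hold by Lemma~\ref{lem:weights}.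

\emph{Upper bound.} Conditions (D1) and (D3) hold by construction and $L_i>p_{i-1}$, and (D2) is Lemma~\ref{lem:online}(b). The sets $A^{(i)}$ are successive, because $\nu_k^+<p_{i-1}<L_i\le\nu^-_{k'}$ for $k\in A^{(i-1)}$, $k'\in A^{(i)}$. Proposition~\ref{prop:dependent} and (P2) give $\|\sum z_i\|\le128\kappa2^{-J}\theta_J$.

\emph{Lower bound.} By Lemma~\ref{lem:onestep}(a), $v_i'(\xi_b)=v_i'(\xi_{i-1})+\lambda_iv'_i(\eta_i)$. Here $|v'_i(\xi_{i-1})|\le2\delta2^{-i-5}$ because $\xi_{i-1}\in\Gamma_{s_i}\cup\{\star\}$, and $\operatorname{Re}v_i'(\eta_i)\ge\frac\delta2-\frac\delta{64}\ge\frac{15}{32}\delta$. So $\operatorname{Re}(Tz_i)(\xi_b)\ge\frac{15}{32}\delta\lambda_i-\delta2^{-i-3}$. As $p_i>i+4$, Lemma~\ref{lem:weights} gives $\sum\lambda_i\ge\theta_J-\frac14$, and since $\theta_J\ge2$,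
\[
128\kappa2^{-J}\theta_J\|T\|\ge\operatorname{Re}\Big(T\sum_iz_i\Big)(\xi_b)\ge\tfrac{15}{32}\delta\big(\theta_J-\tfrac14\big)-\tfrac\delta8\ge\tfrac14\delta\theta_J .
\]
This fails for large odd $J$.
\end{proof}

So far the scalar may depend on the vector. Applying the proposition to sums of two terms makes it unique.

\begin{corollary}\label{cor:scalar}
Let $\iota\colon N\to D$ be the inclusion. For every operator $T\colon N\to D$ there is a scalar $\lambda$ with $(T-\lambda\iota)x_k\to0$ for every $1$-good sequence $(x_k)$.
\end{corollary}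

\begin{proof}
Consider pairs $((x_k),(\lambda_k))$, where $(x_k)$ is $1$-good with $\inf\|x_k\|>0$ and $Tx_k-\lambda_kx_k\to0$; then $(\lambda_k)$ is bounded. By Proposition~\ref{prop:diag} with $U_i=\{i\}$, every $1$-good sequence bounded away from zero belongs to such a pair. Such sequences exist: take $u_k=1_{\gamma_k}$ with $\gamma_k=(k+1,2,\star,0,0)$ and windows $(k,k+1]$; a chain contains only one node with predecessor $\star$.

Let $((x_k),(\lambda_k))$ and $((x_k'),(\lambda'_k))$ be two pairs, possibly equal, and $\lambda,\lambda'$ limit points of $(\lambda_k)$, $(\lambda'_k)$. Choose subsequences with $\lambda_{k_i}\to\lambda$, $\lambda'_{k'_i}\to\lambda'$ such that the windows of $X_{2i-1}=x_{k_i}$, $X_{2i}=x'_{k_i'}$ are successive. A chain meets at most one support from each sequence, so $(X_i)$ is $2$-good. Proposition~\ref{prop:diag} for $y_i=X_{2i-1}+X_{2i}$ gives $\mu_i$ with $Ty_i-\mu_iy_i\to0$, that is,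
\[
(\lambda-\mu_i)X_{2i-1}+(\lambda'-\mu_i)X_{2i}\to0 .
\]
On $\Gamma_{\nu}$, with $\nu$ the upper end of the window of $X_{2i-1}$, the vector $X_{2i}$ vanishes and $X_{2i-1}$ equals $u_{k_i}$, where $\|u_{k_i}\|\ge\|x_{k_i}\|/2$ is bounded below. So $\mu_i\to\lambda$, then $(\lambda'-\lambda)X_{2i}\to0$, and $\lambda'=\lambda$. Hence there is one $\lambda$ with $\lambda_k\to\lambda$ for all pairs, and $(T-\lambda\iota)x_k\to0$ for all $1$-good sequences bounded away from zero. If $(T-\lambda\iota)x_k\not\to0$ for some $1$-good sequence, a subsequence has $\inf\|(T-\lambda\iota)x_k\|>0$; it is then bounded away from zero, a contradiction.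
\end{proof}

\section{The space $X$}\label{sec:final}

Let
\[
X=\{(q,d)\in Q\oplus_\infty D:\ \pi_Qq=\pi_Dd\},
\]
with coordinate maps $\operatorname{pr}_Q\colon X\to Q$ and $\operatorname{pr}_D\colon X\to D$ of norm at most $1$. Both are onto, because $\pi_D$ and $\pi_Q$ are. By Lemma~\ref{lem:DN}, $\ker\operatorname{pr}_Q=\{(0,d):d\in N\}$, and $\ker\operatorname{pr}_D=\{(y,0):y\in Y\}$; we identify these kernels isometrically with $N$ and $Y$. The space $X$ is separable, it is infinite-dimensional since $N$ is, and it is $c_0$-free by Lemma~\ref{lem:three} and Proposition~\ref{prop:Dfree}. This last fact and the choice of $\alpha$ are the two places where we use that $Y$ is $c_0$-free.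

\begin{proposition}\label{prop:X}
$X$ has very few operators.
\end{proposition}

\begin{proof}
Let $T\colon X\to X$ be an operator. Corollary~\ref{cor:scalar} applied to $\operatorname{pr}_DT|_N$ gives $\lambda$ such that $S=(T-\lambda I)|_N\colon N\to X$ satisfies $\operatorname{pr}_DSx_k\to0$ for every $1$-good $(x_k)$; here we use that $\operatorname{pr}_D|_N=\iota$.

\emph{$Sx_k\to0$ for every $1$-good $(x_k)$.} Otherwise pass to a subsequence with $\|Sx_k\|\ge2\delta>0$. By (F5), $\operatorname{dist}(Sx_k,Y)\to0$. Passing to a further subsequence and reindexing, we find $y_k\in Y$ with $\|Sx_k-y_k\|\le\min(2^{-k},\delta)$, so $\|y_k\|\ge\delta$. The reindexed sequence is $1$-good, so $\nu_k^+\ge k$. For $F\in\mathcal S$ the set $\{\nu_k^+:k\in F\}$ is in $\mathcal S$ by spreading, so $F$ is small, $\|\sum_{k\in F}\pm x_k\|\le2$ by Lemma~\ref{lem:small}, and $\|\sum_{k\in F}\pm y_k\|\le2\|S\|+1$. This contradicts Lemma~\ref{lem:alpha}.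

\emph{$S$ extends to a compact operator on $X$.} By Lemma~\ref{lem:detect}, $\|S(I-P_n)\|\to0$. The projections $P_n$ extend to $X$, because they are defined through finitely many evaluations: let $\tilde P_n\colon X\to N$, $\tilde P_nx=i_n(0,(\operatorname{pr}_Dx)|_{\Gamma_n})$. Then $\tilde P_n$ has finite rank, $\|\tilde P_n\|\le2$, $\tilde P_n|_N=P_n$, and $P_n\tilde P_{n'}=\tilde P_n$ for $n\le n'$. Hence $\|S\tilde P_{n'}-S\tilde P_n\|=\|S(I-P_n)\tilde P_{n'}\|\le2\|S(I-P_n)\|$, so $K=\lim_nS\tilde P_n$ exists in operator norm. It is compact, and $K|_N=\lim SP_n=S$.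

\emph{The remainder.} The operator $T-\lambda I-K$ vanishes on $N=\ker\operatorname{pr}_Q$, so by (F5) it equals $B\operatorname{pr}_Q$ for an operator $B\colon Q\to X$. Since $X$ is $c_0$-free, $B$ is compact by Proposition~\ref{prop:Q}. Thus $T=\lambda I+(K+B\operatorname{pr}_Q)$ is a scalar plus a compact operator.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $Y$ embeds in a space with very few operators, it is $c_0$-free by Proposition~\ref{prop:necessity}. If $Y$ is $c_0$-free, it is a subspace of the infinite-dimensional separable space $X$, which has very few operators by Proposition~\ref{prop:X}.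
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dual}]
Assume (a). The space $X$ has $X/N\cong Q$, and $Q^*$ and $N^*$ are separable by Proposition~\ref{prop:Q} and Corollary~\ref{cor:Nstar}. By (F6), $X^*$ is separable, which gives (b). Assume (b), with $Y$ embedded in a space $Z$ with very few operators and separable dual. Then $Y^*$ is isomorphic to a quotient of $Z^*$, hence separable, and $Y$ is $c_0$-free by Proposition~\ref{prop:necessity}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Bourgain--Delbaen $\mathcal L_\infty$-spaces, the scalar-plus-compact property and invariant subspaces},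
\texttt{https://eta.impa.br/icm\_files/invited/section\_8/IL.8.16.pdf}

\end{thebibliography}
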